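\title{A sharp lower bound for triple sums in terms of double sums modulo a prime}

\begin{abstract}
Let $p$ be a prime and let $A$ be a nonempty set of residues modulo $p$ with $|A+A|\le (p+1)/2$. We prove that $|A+A+A|\ge (3|A+A|-1)/2$, which confirms a conjecture on double and triple sums modulo a prime. Equality holds exactly when $A+A$ is an arithmetic progression, and the bound, rounded up, is attained for every value of $|A+A|$ that occurs in this range. The proof applies a Pl\"unnecke-type minimum-cut argument to the truncated graph $2A\to 3A\setminus 2A\to 4A\setminus 3A$ and combines it with the Cauchy--Davenport theorem. It also gives lower bounds for $|B+A|$ and for $h$-fold sums.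
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $p$ be a prime and let $\mathbb Z_p$ be the additive group of residues modulo $p$. For subsets $C,D$ of an abelian group put $C+D=\{c+d: c\in C,\ d\in D\}$, and let $hA=A+\dots+A$ be the sum of $h$ copies of $A$. Sets are nonempty unless we say otherwise. For $A\subset\mathbb Z_p$ we write throughout
\[
n=|2A|,\qquad s=|3A|,
\]
and we ask how small $s$ can be when $n$ is given.

Two extreme examples suggest the answer. If $A=\{0,1,\dots,k-1\}$ and $3k-2\le p$, then $n=2k-1$ and $s=3k-2=(3n-1)/2$. If $A$ has $k$ elements and no two sums of three elements coincide except by reordering, then $n=\binom{k+1}{2}$ and $s=\binom{k+2}{3}$, so $s/n=(k+2)/3$, which exceeds $3/2$ for $k\ge 3$. Sums coincide most often in an interval, so one guesses that intervals are extremal and that $s\ge(3n-1)/2$. Since $s\le p$, this needs an upper restriction on $n$. The first tool to try is the following.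

\begin{theorem}[Cauchy--Davenport]\label{thm:CD}
If $C,D\subset\mathbb Z_p$, then $|C+D|\ge\min(p,|C|+|D|-1)$.
\end{theorem}

Applied to $3A=2A+A$, it gives $s\ge\min(p,n+|A|-1)$. This is the guessed bound when $|A|=(n+1)/2$, but $|A|$ may be of order $\sqrt{n}$, as in the second example, and then it gives only $s\ge n+O(\sqrt n)$. One needs an argument that sees only $n$.

Conjecture~1.3 of \cite{DT} states that for every prime $p\ge 29$ and every $A\subset\mathbb Z_p$ with $|A|\ge3$ and $n\le(p+1)/2$ one has $s\ge(3n-1)/2$. We quote the results that accompany it, under the same assumptions $p\ge29$ and $|A|\ge3$: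
\begin{itemize}
\item[(a)] there is an absolute constant $c>0$ such that $s\ge(3n-1)/2$ for $n<cp$;
\item[(b)] $s>\sqrt2\,n$ for $6\le n<p/2$;
\item[(c)] $s\ge(3n-1)/2=(3p+1)/4$ for $n=(p+1)/2$;
\item[(d)] $s\ge n(2p-n)/p$ for $n\ge(p+3)/2$;
\item[(e)] $3A=\mathbb Z_p$ for $n>p-\sqrt{2p}+2$;
\item[(f)] for every $m<\sqrt p/3$ there is a set $A\subset\mathbb Z_p$ with $|3A|\le p-m^2$ and $|2A|\ge p-m(2\sqrt p-m+3)-Cp^{1/4}$, where $C>0$ is an absolute constant.
\end{itemize}
Only (d) and (f) are used below, and only in Section~\ref{sec:range}. We prove the conjecture; the assumptions $p\ge29$ and $|A|\ge3$ are not needed.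

\begin{theorem}\label{thm:main}
Let $p$ be a prime and $A\subset\mathbb Z_p$. If $n\le(p+1)/2$, then $s\ge(3n-1)/2$.
\end{theorem}

Theorem~\ref{thm:main} is the case $h=3$ of a more general statement.

\begin{theorem}\label{thm:general}
Let $p$ be a prime and $A,B\subset\mathbb Z_p$. If $|B|+|2A|-1\le p$, then
\[
|B+A|\ge\min\bigl\{2|B|,\ |B|+\tfrac12(|2A|-1)\bigr\}.
\]
Consequently, if $h\ge3$ and $|(h-1)A|+|2A|-1\le p$, then $|hA|\ge\frac h2(|2A|-1)+1$.
\end{theorem}

An \emph{arithmetic progression} in $\mathbb Z_p$ is a set $\{a,a+d,\dots,a+(m-1)d\}$ with $d\ne0$ and $1\le m\le p$; a single point counts as one.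

\begin{theorem}\label{thm:equality}
Let $n\le(p+1)/2$. Then $s=(3n-1)/2$ if and only if $2A$ is an arithmetic progression.
\end{theorem}

\begin{theorem}\label{thm:sharp}
For every $n\le(p+1)/2$ that occurs as $|2A|$ for some $A\subset\mathbb Z_p$, the bound $s\ge\lceil(3n-1)/2\rceil$ is attained.
\end{theorem}

\subsection*{The idea}
Translating $A$ changes neither $n$ nor $s$, so let $0\in A$. Then $2A\subset3A\subset4A$. The outer two sets are under control: $|2A|=n$, and $4A=2A+2A$ has at least $2n-1$ elements by Theorem~\ref{thm:CD}, because $2n-1\le p$. The claim $s\ge(3n-1)/2$ says that $s$ is at least the midpoint of $n$ and $2n-1$. It would therefore follow if the increments did not grow, that is, if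
\begin{equation}\label{eq:concave}
|3A|-|2A|\ge|4A|-|3A|.
\end{equation}
This holds with equality for intervals, but it is false in general. For $A=\{0,1,10\}\subset\mathbb Z$ the set $hA$ consists of the numbers $i+10j$ with $i,j\ge0$ and $i+j\le h$, which are distinct for $h\le4$, so $|2A|,|3A|,|4A|=6,10,15$ and the increments are $4$ and $5$.

The repair is to let the second increment be taken for a subset $X$ of $2A$, at a cost of one for each discarded point: there is always a set $X\subset2A$, possibly empty, with
\begin{equation}\label{eq:repair}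
|3A|-|2A|\ge\bigl(|2A|-|X|\bigr)+\bigl|(X+2A)\setminus3A\bigr|.
\end{equation}
The choice $X=2A$ would be \eqref{eq:concave}; for $A=\{0,1,10\}$ the choice $X=A$ gives $4\ge3+0$. We have no control over $X$, and none is needed: discarding a point of $2A$ lowers the Cauchy--Davenport bound for $|X+2A|$ by one, and the first term of \eqref{eq:repair} gives that one back.

Section~\ref{sec:graph} proves \eqref{eq:repair} in a weighted form, valid in every abelian group. Sections~\ref{sec:bounds}--\ref{sec:sharp} deduce the four theorems, and Section~\ref{sec:range} discusses $n>(p+1)/2$. For integers $a\le b$, $[a,b]$ denotes the set of integers from $a$ to $b$, or its image in $\mathbb Z_p$.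

\section{Minimum cuts in a truncated addition graph}\label{sec:graph}

\begin{lemma}\label{lem:key}
Let $A,B$ be finite nonempty subsets of an abelian group with $0\in A$, and let $\lambda>0$. For $X\subseteq B$ put
\[
\Phi_\lambda(X)=\lambda\bigl(|B|-|X|\bigr)+\lambda^{-1}\bigl|(X+2A)\setminus(B+A)\bigr|,
\]
where $X=\varnothing$ is allowed and $\Phi_\lambda(\varnothing)=\lambda|B|$. Then
\[
|B+A|-|B|\ \ge\ \min_{X\subseteq B}\Phi_\lambda(X).
\]
\end{lemma}

Inequality \eqref{eq:repair} is the case $B=2A$, $\lambda=1$. Other values of $\lambda$ are needed only for Theorem~\ref{thm:equality}.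

\subsection*{The graph}
Both sides of the lemma are weights of cuts in one graph. Since $0\in A$, we have $B\subset B+A\subset B+2A$, so the three layers
\[
V_0=B,\qquad V_1=(B+A)\setminus B,\qquad V_2=(B+2A)\setminus(B+A)
\]
are disjoint and $|V_1|=|B+A|-|B|$. Join $x\in V_i$ to $y\in V_{i+1}$ by a directed edge when $y-x\in A$. A \emph{path} is a triple $(u,v,w)\in V_0\times V_1\times V_2$ with $v-u\in A$ and $w-v\in A$. A \emph{cut} is a set $S\subset V_0\cup V_1\cup V_2$ that meets every path. Give the vertices of $V_0,V_1,V_2$ the capacities $\lambda,1,\lambda^{-1}$, write $c(x)$ for the capacity of $x$, and let $c(S)=\sum_{x\in S}c(x)$ be the \emph{weight} of $S$.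

The layer $V_1$ is a cut, and its weight is the left side of the lemma. The right side comes from cuts that avoid $V_1$.

\begin{lemma}\label{lem:outer}
If $S'\subset V_0\cup V_2$ is a cut and $X=B\setminus S'$, then $c(S')\ge\Phi_\lambda(X)$.
\end{lemma}

\begin{proof}
The part of $S'$ in $V_0$ has weight $\lambda(|B|-|X|)$, so it suffices to show that $(X+2A)\setminus(B+A)\subset S'\cap V_2$. Let $w=x+a+b\notin B+A$ with $x\in X$ and $a,b\in A$. Then $w\in V_2$. Also $x+a\notin B$, since otherwise $w\in B+A$; so $x+a\in V_1$ and $(x,x+a,w)$ is a path. The cut $S'$ contains neither $x$ nor $x+a$, so it contains $w$.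
\end{proof}

It remains to show that some cut of minimum weight avoids $V_1$. This is false in an arbitrary three-layer graph, whose middle layer can be a bottleneck. What rules it out here is that two steps $a,b\in A$ can be taken in either order, and that this symmetry survives the truncation.

\begin{lemma}[exchange]\label{lem:exchange}
If $(u,v,w)$ is a path, then so is $(u,u+w-v,w)$.
\end{lemma}

\begin{proof}
Let $a=v-u$ and $b=w-v$, both in $A$, and $v'=u+b=w-a$; the second equality uses commutativity. Then $v'\in B+A$. If $v'\in B$, then $w=v'+a\in B+A$, contrary to $w\in V_2$. So $v'\in V_1$, and $v'-u=b$, $w-v'=a$ lie in $A$.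
\end{proof}

\subsection*{A worked case}
Take $A=\{0,1,3\}\subset\mathbb Z$, $B=2A$ and $\lambda=1$. Then $2A=\{0,1,2,3,4,6\}$, $3A=[0,7]\cup\{9\}$ and $4A=[0,10]\cup\{12\}$, so
\[
V_0=\{0,1,2,3,4,6\},\qquad V_1=\{5,7,9\},\qquad V_2=\{8,10,12\}.
\]
The graph is drawn in Figure~\ref{fig:graph}. The paths $(2,5,8)$, $(4,7,10)$, $(6,9,12)$ are disjoint, so every cut has at least three vertices and $V_1$ is a minimum cut. We want a reason, independent of the picture, why there is also a minimum cut outside $V_1$.

\begin{figure}[ht]
\centering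
\begin{tikzpicture}[x=0.8cm,y=1.4cm,every node/.style={circle,draw,inner sep=1pt,minimum size=6mm}]
\foreach \x in {0,1,2,3,4,6} \node (a\x) at (\x,0) {$\x$};
\foreach \x in {5,7,9} \node (a\x) at (\x,1) {$\x$};
\foreach \x in {8,10,12} \node (a\x) at (\x,2) {$\x$};
\foreach \x/\y in {4/5,6/7,7/8,9/10} \draw[->] (a\x) -- (a\y);
\foreach \x/\y in {2/5,4/7,6/9,5/8,7/10,9/12} \draw[->,very thick] (a\x) -- (a\y);
\foreach \y in {0,1,2} \node[draw=none] at (-1.5,\y) {$V_{\y}$};
\end{tikzpicture}
\caption{The truncated addition graph of $A=\{0,1,3\}\subset\mathbb Z$, with layers $V_0=2A$, $V_1=3A\setminus2A$, $V_2=4A\setminus3A$. Thin edges add $1$ and thick edges add $3$. The thick edges form three disjoint paths from $V_0$ to $V_2$, so $V_1$, $\{2,4,6\}$ and $V_2$ are all minimum cuts.}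
\label{fig:graph}
\end{figure}

Let $d^+$ and $d^-$ denote out-degree and in-degree, and let $e_{01}$, $e_{12}$ be the numbers of lower and upper edges. Exchange compares degrees along an edge. For the edge $4\to7$, the edges $7\to8$ and $7\to10$ give the paths $(4,7,8)$ and $(4,7,10)$, which exchange to $(4,5,8)$ and $(4,7,10)$; so each edge out of $7$ produces its own edge out of $4$, and $d^+(4)\ge d^+(7)$. In the same way $d^+(u)\ge d^+(v)$ and $d^-(w)\ge d^-(v)$ on every path $(u,v,w)$. Summing over the three disjoint paths, which cover $V_1$,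
\begin{align*}
e_{12}&=d^+(5)+d^+(7)+d^+(9)\le d^+(2)+d^+(4)+d^+(6)\le e_{01},\\
e_{01}&=d^-(5)+d^-(7)+d^-(9)\le d^-(8)+d^-(10)+d^-(12)\le e_{12}.
\end{align*}
The two chains close up, so every inequality is an equality; here the sums are $1+2+2$ in the first line and $2+2+1$ in the second. The last equality in the first line says that every lower edge starts at $2$, $4$ or $6$. Hence $\{2,4,6\}$ is a cut of the same size as $V_1$. It gives $X=\{0,1,3\}$, $X+2A=3A$ and $\Phi_1(X)=3=|V_1|$.

In general a minimum cut has vertices in all three layers, and with weights the disjoint paths become a flow. The argument is then applied to the paths that only the middle part of the cut blocks.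

\subsection*{Flows}
A \emph{flow} is a function $f\ge0$ on the set of paths such that $\sum_{P\ni x}f(P)\le c(x)$ for every vertex $x$. A vertex at which equality holds is \emph{saturated}.

\begin{theorem}[max-flow min-cut, Ford--Fulkerson; vertex form]\label{thm:flow}
There are a cut $S$ of minimum weight and a flow $f$ with $\sum_Pf(P)=c(S)$.
\end{theorem}

This reduces to the form with edge capacities as follows. Replace each vertex $x$ by an edge $x^-\to x^+$ of capacity $c(x)$, replace each edge $x\to y$ by $x^+\to y^-$, join a source to all $u^-$ with $u\in V_0$ and all $w^+$ with $w\in V_2$ to a sink, and give all edges other than the $x^-\to x^+$ a capacity larger than $c(V_1)$. A minimum edge cut then uses only edges $x^-\to x^+$, so it is a cut in our sense, and since the network has no directed cycles, a maximum flow is a nonnegative combination of source-to-sink paths.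

\begin{proof}[Proof of Lemma~\ref{lem:key}]
Take $S$ and $f$ from Theorem~\ref{thm:flow} and put $S_i=S\cap V_i$. We find a cut $S'\subset V_0\cup V_2$ with $c(S')\le c(S)$. This suffices: $V_1$ is a cut and $S$ has minimum weight, so Lemma~\ref{lem:outer} gives $\Phi_\lambda(B\setminus S')\le c(S')\le c(S)\le c(V_1)=|B+A|-|B|$. If $S_1=\varnothing$, take $S'=S$. Assume $S_1\ne\varnothing$.

\emph{Step 1: the flow is tight on $S$.} Every path meets $S$, so
\[
c(S)=\sum_Pf(P)\le\sum_Pf(P)\,|P\cap S|=\sum_{x\in S}\sum_{P\ni x}f(P)\le c(S).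
\]
Hence every vertex of $S$ is saturated, and every path $P$ with $f(P)>0$ meets $S$ exactly once.

\emph{Step 2: the paths blocked only by $S_1$.} Let $\mathcal P'$ be the set of paths that avoid $S_0\cup S_2$; each of them passes through $S_1$. Every $v\in S_1$ lies on a path of $\mathcal P'$, since otherwise $S\setminus\{v\}$ would be a cut of smaller weight. By Step~1, a path with $f>0$ through a vertex of $S_1$ belongs to $\mathcal P'$, so
\begin{equation}\label{eq:sat}
\sum_{P\in\mathcal P',\,P\ni v}f(P)=1\qquad(v\in S_1).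
\end{equation}
Let $U$ and $W$ be the sets of initial and terminal vertices of paths in $\mathcal P'$. Let $E_{01}\subset U\times S_1$ and $E_{12}\subset S_1\times W$ be the sets of first and second edges of these paths, and $e_{01},e_{12}$ their sizes, which are positive. From now on degrees refer to these edges only: $d^+(u)$ and $d^-(v)$ are degrees in $E_{01}$, and $d^+(v)$ and $d^-(w)$ are degrees in $E_{12}$.

\emph{Step 3: comparison of degrees.} Let $(u,v)\in E_{01}$ and $(v,w)\in E_{12}$. Then $(u,v,w)$ is a path with $u\notin S_0$ and $w\notin S_2$. By Lemma~\ref{lem:exchange}, $(u,u+w-v,w)$ is a path; it has the same ends, so it lies in $\mathcal P'$. Thus $(u,u+w-v)\in E_{01}$ and $(u+w-v,w)\in E_{12}$. With $(u,v)$ fixed, distinct $w$ give distinct vertices $u+w-v$, so $d^+(u)\ge d^+(v)$. With $(v,w)$ fixed, distinct $u$ give distinct vertices $u+w-v$, so $d^-(w)\ge d^-(v)$.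

\emph{Step 4: counting edges along the flow.} Write $P=(u_P,v_P,w_P)$. By \eqref{eq:sat}, Step~3 and the capacity $\lambda$ on $U$,
\begin{align}
e_{12}&=\sum_{v\in S_1}d^+(v)=\sum_{P\in\mathcal P'}f(P)\,d^+(v_P)\le\sum_{P\in\mathcal P'}f(P)\,d^+(u_P)\notag\\
&=\sum_{u\in U}d^+(u)\sum_{P\in\mathcal P',\,P\ni u}f(P)\le\lambda\sum_{u\in U}d^+(u)=\lambda\,e_{01}.\label{eq:first}
\end{align}
By \eqref{eq:sat}, Step~3 and the capacity $\lambda^{-1}$ on $W$,
\begin{align}
e_{01}&=\sum_{v\in S_1}d^-(v)=\sum_{P\in\mathcal P'}f(P)\,d^-(v_P)\le\sum_{P\in\mathcal P'}f(P)\,d^-(w_P)\notag\\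
&=\sum_{w\in W}d^-(w)\sum_{P\in\mathcal P',\,P\ni w}f(P)\le\lambda^{-1}e_{12}.\label{eq:second}
\end{align}
Together, $e_{12}\le\lambda e_{01}\le e_{12}$. This is where the product of the outer capacities has to equal the square of the middle one. So equality holds throughout \eqref{eq:first}. Since $d^+(u)>0$ for every $u\in U$, equality in its last inequality gives $\sum_{P\in\mathcal P',\,P\ni u}f(P)=\lambda$ for every $u\in U$. Each path of $\mathcal P'$ has one vertex in $U$ and one in $S_1$, so this and \eqref{eq:sat} give
\[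
\lambda|U|=\sum_{P\in\mathcal P'}f(P)=|S_1|.
\]

\emph{Step 5: moving the cut.} Put $S'=S_0\cup U\cup S_2$. A path that avoids $S_0\cup S_2$ lies in $\mathcal P'$ and starts in $U$, so $S'$ is a cut. Its weight is at most $c(S_0)+\lambda|U|+c(S_2)=c(S)$.
\end{proof}

\begin{remark}[the hypotheses]\label{rem:hyp}
The condition $0\in A$ cannot be dropped: for $A=\{1\}$, $B=\{0\}$ in $\mathbb Z$ the left side is $0$, while $\Phi_\lambda(\varnothing)=\lambda$ and $\Phi_\lambda(B)=\lambda^{-1}$. Nor can $\lambda,\lambda^{-1}$ be replaced by arbitrary weights with product larger than $1$: for $A=\{0,1\}$, $B=\{0\}$ the left side is $1$, and with both weights equal to $c>1$ both choices of $X$ give $c$.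
\end{remark}

\begin{remark}[the multiplicative form]\label{rem:plunnecke}
Let $K=(|B+A|-|B|)/|B|$ and $\lambda>K$. The lemma gives $X$ with $\Phi_\lambda(X)\le K|B|<\lambda|B|$, so $X\ne\varnothing$ and $|(X+2A)\setminus(B+A)|<\lambda^2|X|$. There are finitely many $X$, so letting $\lambda\downarrow K$ gives a nonempty $X\subseteq B$ with $|(X+2A)\setminus(B+A)|\le K^2|X|$. Apply this in $G\times\mathbb Z$, where $G$ is the given group, to $B\times\{0\}$ and $(A\times\{1\})\cup\{(0,0)\}$. The layers become $B\times\{0\}$, $(B+A)\times\{1\}$, $(B+2A)\times\{2\}$, and we obtain a Pl\"unnecke-type inequality without truncation: $|X+2A|\le(|B+A|/|B|)^2|X|$ for some nonempty $X\subseteq B$. With $B=2A\subset\mathbb Z_p$, $n\le(p+1)/2$ and $x=|X|\le n$, Theorem~\ref{thm:CD} turns this into $(s/n)^2\ge(x+n-1)/x\ge(2n-1)/n$, so $s\ge\sqrt{n(2n-1)}$, roughly $\sqrt2\,n$. Comparing ratios yields the geometric mean of $n$ and $2n-1$; comparing increments in the truncated graph yields the arithmetic mean, which is what intervals attain.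
\end{remark}

\section{The lower bounds}\label{sec:bounds}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Translating $A$ only translates $B+A$ and $2A$, so we may assume $0\in A$. Apply Lemma~\ref{lem:key} with $\lambda=1$, and let $X\subseteq B$ attain the minimum. If $X=\varnothing$, then $|B+A|-|B|\ge|B|$, so $|B+A|\ge2|B|$. If $X\ne\varnothing$, then $|X|+n-1\le|B|+n-1\le p$, so Theorem~\ref{thm:CD} gives $|X+2A|\ge|X|+n-1$, and
\[
|B+A|-|B|\ge\bigl(|B|-|X|\bigr)+\bigl(|X|+n-1-|B+A|\bigr)=|B|+n-1-|B+A|.
\]
Hence $|B+A|\ge|B|+\frac12(n-1)$. This proves the first claim.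

For the second we use induction on $h$, starting from $h=2$, where the bound $\frac h2(n-1)+1=n$ is an identity. Let $h\ge3$ with $|(h-1)A|+n-1\le p$, and put $B=(h-1)A$. The sets $kA$ increase with $k$ because $0\in A$, so the hypothesis also holds for smaller $h$, and induction gives $|B|\ge\frac{h-1}2(n-1)+1$. Also $|B|\ge n>\frac12(n-1)$, so the minimum in the first claim is its second term. Therefore $|hA|=|B+A|\ge|B|+\frac12(n-1)\ge\frac h2(n-1)+1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $h=3$ the hypothesis of Theorem~\ref{thm:general} reads $2n-1\le p$, and the conclusion reads $s\ge\frac32(n-1)+1=(3n-1)/2$.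
\end{proof}

Primality and the restriction on $n$ enter only through Theorem~\ref{thm:CD}. Primality is essential: if $A$ is a subgroup with at least two elements of a finite abelian group, then $s=n<(3n-1)/2$. The term $2|B|$ in Theorem~\ref{thm:general} cannot be omitted: for $B=\{0\}$, $A=\{0,1,10\}$ and $p\ge23$ we have $|B+A|=3<1+\frac12(6-1)$. The bound for $|hA|$ is an equality for $A=\{0,\dots,k-1\}$ as long as $h(k-1)+1\le p$, since then $|hA|=h(k-1)+1$ and $n-1=2(k-1)$.

\section{The case of equality}\label{sec:equality}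

We first record the small cases. If $n\le(p+1)/2$, then $n<p$, so Theorem~\ref{thm:CD} gives $n\ge2|A|-1$. Hence
\begin{equation}\label{eq:small}
|A|=1\Rightarrow n=1,\qquad |A|=2\Rightarrow n=3,\qquad |A|\ge3\Rightarrow n\ge5,
\end{equation}
where for $A=\{a,b\}$ we use $2A=\{2a,a+b,2b\}$, which is a progression with difference $b-a$.

\subsection*{Progressions give equality}
Call a progression with difference $1$ an \emph{arc}. The plan is to lift $A$ to the integers and show that $2A$ becomes a full interval. The difficulty is that an arc of $\mathbb Z_p$ may wrap around, and this has to be excluded.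

Let $2A$ be a progression with difference $d$. Multiplying $A$ by $d^{-1}$ preserves $n$ and $s$, so we may assume that $2A$ is an arc. For $a_0\in A$ we have $A+a_0\subset2A$, so $A$ lies in an arc of $n$ residues. After a translation, which keeps $2A$ an arc, $A$ is the image of a set of integers $A'$ with $0,\ell\in A'\subset[0,\ell]$ and $\ell\le n-1$. Then $2A'\subset[0,2\ell]$ and $2\ell\le2n-2\le p-1$.

Suppose $2\ell=p-1$. Then $n\ge\ell+1=(p+1)/2$, so $n=(p+1)/2$, and the complement of $2A$ is an arc of $p-n=\ell\ge1$ residues. It avoids $0$, $\ell$ and $2\ell=p-1$, which belong to $2A$, so it lies strictly between $0$ and $\ell$ or strictly between $\ell$ and $2\ell$. Each of these gaps has only $\ell-1$ residues, a contradiction.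

So $2\ell\le p-2$, and $p-1\notin2A$. An arc that avoids $p-1$ is the image of an interval in $[0,p-2]$. This interval is contained in $[0,2\ell]$ and contains $0$ and $2\ell$, so $2A=[0,2\ell]$ and $n=2\ell+1$. Now
\[
[0,3\ell]=[0,2\ell]\cup[\ell,3\ell]=2A+\{0,\ell\}\subset3A\subset[0,3\ell],
\]
and $3\ell=\frac32(n-1)\le\frac34(p-1)<p$. Hence $s=3\ell+1=(3n-1)/2$.

\subsection*{Equality forces a progression}
The proof of Theorem~\ref{thm:main} lost nothing except in the Cauchy--Davenport bound for $|X+2A|$, so we need to know when that bound is tight.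

\begin{theorem}[Vosper]\label{thm:vosper}
If $C,D\subset\mathbb Z_p$ satisfy $|C|,|D|\ge2$ and $|C+D|=|C|+|D|-1\le p-2$, then $C$ and $D$ are arithmetic progressions with the same difference.
\end{theorem}

Suppose $s=(3n-1)/2$, $0\in A$, and $2A$ is not a progression. Then $|A|\ge3$, so $n\ge5$ by \eqref{eq:small}. We show that for a suitable $\lambda$, with $B=2A$,
\begin{equation}\label{eq:goal}
\Phi_\lambda(X)>s-n=\frac{n-1}2\qquad\text{for all }X\subseteq2A,
\end{equation}
which contradicts Lemma~\ref{lem:key}. Put $x=|X|$.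

For $2\le x\le n-2$ we have $x+n-1\le2n-3\le p-2$. Theorem~\ref{thm:CD} gives $|X+2A|\ge x+n-1$, and equality is excluded by Theorem~\ref{thm:vosper}, so $|X+2A|\ge x+n$. This gains one over the earlier estimate. For $x=n-1$ and $x=n$ the gain may be unavailable: if $n=(p+1)/2$, then $x+n-1\in\{p-1,p\}$, Theorem~\ref{thm:vosper} says nothing, and the Cauchy--Davenport bound gives only $\Phi_1(X)\ge2n-1-s=(n-1)/2$. This is the reason for the weights. For such large $X$ the lower bound sits mainly in the second term of $\Phi_\lambda$, so taking $\lambda<1$ increases it, while the gain of one in the middle range survives if $\lambda$ is close to $1$. Fix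
\[
\frac{n-1}{n+1}<\lambda<1,
\]
and note that $\lambda>\frac12$ because $n\ge5$.

\emph{Case $x\le1$.} The first term alone gives $\Phi_\lambda(X)\ge\lambda(n-1)>\frac{n-1}2$.

\emph{Case $2\le x\le n-2$.} We have $|(X+2A)\setminus3A|\ge\max(0,t)$ with $t=x+n-s$, and $\lambda^{-1}\max(0,t)\ge\lambda t$ since $\lambda<1$. Hence
\[
\Phi_\lambda(X)\ge\lambda(n-x)+\lambda(x+n-s)=\lambda(2n-s)=\lambda\,\frac{n+1}2>\frac{n-1}2.
\]

\emph{Case $x=n-1$.} Theorem~\ref{thm:CD} gives $|X+2A|\ge2n-2$. Put $k=2n-2-s=\frac{n-3}2\ge1$. Then $\Phi_\lambda(X)\ge\lambda+k\lambda^{-1}$, and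
\[
\lambda+k\lambda^{-1}-(1+k)=(1-\lambda)\bigl(k\lambda^{-1}-1\bigr)>0,
\]
because $\lambda<1\le k$. So $\Phi_\lambda(X)>1+k=\frac{n-1}2$.

\emph{Case $x=n$.} Here $X=2A$ and $|4A|\ge2n-1$ by Theorem~\ref{thm:CD}, so $\Phi_\lambda(X)\ge\lambda^{-1}(2n-1-s)=\lambda^{-1}\frac{n-1}2>\frac{n-1}2$.

This proves \eqref{eq:goal} and completes the proof of Theorem~\ref{thm:equality}. \qed

\begin{remark}
The condition on $2A$ cannot be strengthened to the condition that $A$ is a progression. For $A=\{0,1,3,4\}$ we have $2A=[0,8]$ and $3A=[0,12]$, so $n=9$, $s=13$, and equality holds for $p\ge17$; a progression with four terms would have $n=7$.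
\end{remark}

\section{Extremal sets for every $n$}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
By \eqref{eq:small}, the values $n=2$ and $n=4$ do not occur when $n\le(p+1)/2$. We give an extremal set for every other $n\le(p+1)/2$.

For odd $n=2k-1$ take $A=[0,k-1]$. In $\mathbb Z$, $2A=[0,2k-2]$ and $3A=[0,3k-3]$, and $3k-3=\frac32(n-1)\le\frac34(p-1)<p$, so the sizes persist modulo $p$. Thus $|2A|=n$ and $s=3k-2=(3n-1)/2$.

For even $n=2k\ge6$ take $A=[0,k-2]\cup\{k\}$; for $k=3$ this is the set of Figure~\ref{fig:graph}. In $\mathbb Z$,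
\[
2A=[0,2k-4]\cup[k,2k-2]\cup\{2k\}=[0,2k-2]\cup\{2k\},
\]
where the first two intervals leave no gap because $k\le2k-3$. Adding $[0,k-2]$ and $k$ to $[0,2k-2]$ and to $2k$ gives
\[
3A=[0,3k-4]\cup[k,3k-2]\cup[2k,3k-2]\cup\{3k\}=[0,3k-2]\cup\{3k\}.
\]
From $6\le2k\le(p+1)/2$ we get $p\ge11$ and $3k\le\frac34(p+1)\le p-1$, so the sizes persist modulo $p$. Thus $|2A|=2k$ and $s=3k=\lceil(3n-1)/2\rceil$.
\end{proof}

\section{Beyond $n=(p+1)/2$}\label{sec:range}

For $n>(p+1)/2$ the Cauchy--Davenport bound for $|X+2A|$ is capped at $p$ when $X$ is large, and the proof of Theorem~\ref{thm:main} stops. The results quoted in Section~\ref{sec:intro} give two facts about this range.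

\begin{remark}[one step further]
Let $p\ge29$, $|A|\ge3$ and $n=(p+3)/2$. Then $2p-n=(3p-3)/2$, and (d) gives
\[
4s\ge\frac{(p+3)(3p-3)}p=3p+6-\frac9p>3p+5.
\]
So the even integer $4s$ is at least $3p+6$, which is odd; hence $4s\ge3p+7$, that is, $s\ge(3p+7)/4=(3n-1)/2$. The bound of Theorem~\ref{thm:main} therefore holds for this $n$ as well.
\end{remark}

\begin{remark}[some restriction is necessary]
The inequality cannot hold for all $n$, even in the form $s\ge\min(p,(3n-1)/2)$. In (f) take $m=\lfloor0.19\sqrt p\rfloor$, which is less than $\sqrt p/3$. Then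
\[
s\le p-m^2\le0.9639\,p+O(\sqrt p),
\]
and, since $p-m(2\sqrt p-m)=(\sqrt p-m)^2\ge(0.81)^2p$,
\[
n\ge(\sqrt p-m)^2-3m-Cp^{1/4}\ge0.6561\,p-O(\sqrt p).
\]
Hence $(3n-1)/2\ge0.984\,p-O(\sqrt p)$, and $s<\min(p,(3n-1)/2)$ for all large $p$. We do not determine the exact threshold above $(p+3)/2$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{DT}
\emph{Double and triple sums modulo a prime},
\texttt{https://gyarmatikati.web.elte.hu/publ/2A3A.pdf}.

\end{thebibliography}
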